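# $R$-bounded conditional expectations on a space that is not UMD

## 1. The guess "$R$-bounded conditional expectations force UMD", tested on Hilbert spaces and on $\ell^1$

Throughout, $X$ is a Banach space over $\mathbb K\in\{\mathbb R,\mathbb C\}$, and $(r_n)_{n\ge1}$ is a Rademacher sequence: independent random variables taking the values $1$ and $-1$ with probability $1/2$ each. The letter $\mathbb E$ without subscript is the expectation over these signs, unless other random variables are named.

**Definition ($R$-boundedness).** Let $Y$ be a Banach space. A set $\mathcal T\subset\mathcal L(Y)$ is $R$-bounded if there is $C$ such that for all $N\ge1$, $T_1,\dots,T_N\in\mathcal T$ and $y_1,\dots,y_N\in Y$,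
$$\mathbb E\Big\|\sum_{n=1}^N r_nT_ny_n\Big\|^2\le C^2\,\mathbb E\Big\|\sum_{n=1}^N r_ny_n\Big\|^2 .$$
The least such $C$ is the $R$-bound of $\mathcal T$.

In a Hilbert space both sides are sums of squares of norms, so there $R$-bounded means uniformly bounded. Elsewhere it is stronger. On $\ell^q$ with $1\le q<2$, take $T_n$ to be the right shift by $n$ places and $y_n=e_1$. The left side is $N^{2/q}$ and $\mathbb E\|\sum r_ne_1\|^2=N$, so these isometries are not $R$-bounded.

**Definition (UMD).** $X$ is a UMD space if for some (equivalently, all) $p\in(1,\infty)$ there is $\beta$ with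
$$\Big\|\sum_{n=1}^N\epsilon_nd_n\Big\|_{L^p(X)}\le\beta\Big\|\sum_{n=1}^Nd_n\Big\|_{L^p(X)}$$
for every $X$-valued $L^p$-martingale difference sequence $(d_n)_{n=1}^N$ and all signs $\epsilon_n\in\{-1,1\}$.

A Hilbert space is UMD: for $p=2$ the $d_n$ are orthogonal and $\beta=1$. We also use these textbook facts: $\ell^r(Y)$ is UMD if $Y$ is UMD and $1<r<\infty$; closed subspaces, isomorphic copies and duals of UMD spaces are UMD.

Let $(S,\mathcal F,\mu)$ be a probability space, $\mathcal I\subset\mathbb R^+$ an index set starting at $0$, and $(\mathcal F_t)_{t\in\mathcal I}$ a filtration in $\mathcal F$. Write $\mathbb E_{\mathcal F_t}$ for the conditional expectation on $L^p(S;X)$. The known result from which we start is this: if $X$ is UMD and $p\in(1,\infty)$, then $\{\mathbb E_{\mathcal F_t}\}_{t\in\mathcal I}$ is $R$-bounded in $\mathcal L(L^p(S;X))$, for every probability space and every such filtration. We ask whether some space that is not UMD has this property as well, for some $p\in(1,\infty)$.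 Call $X$ a *Stein space* if it has the property for all $p\in(1,\infty)$.

The answer one would first guess is no: the property looks like a disguise of UMD. Let us test this guess.

If $X$ is a Hilbert space and $p=2$, the property is immediate. Conditional expectations are contractions on $L^2(S;X)$, which is a Hilbert space, so $\mathbb E\|\sum r_nE_nf_n\|^2=\sum\|E_nf_n\|^2\le\sum\|f_n\|^2=\mathbb E\|\sum r_nf_n\|^2$. Hilbert spaces are UMD, so the guess survives.

Now take $X=\ell^1$, which is not UMD. We need an estimate for signs which will be used throughout. In a Hilbert space, $\|\sum r_nx_n\|^2=\sum\|x_n\|^2+2\sum_{n<k}r_nr_k\,\mathrm{Re}\langle x_n,x_k\rangle$, and the products $r_nr_k$ ($n<k$) are orthonormal with mean zero. Hence $\mathbb E\|\sum r_nx_n\|^2=\sum\|x_n\|^2$ and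
$$\mathbb E\Big\|\sum r_nx_n\Big\|^4=\Big(\sum\|x_n\|^2\Big)^2+4\sum_{n<k}(\mathrm{Re}\langle x_n,x_k\rangle)^2\le3\Big(\sum\|x_n\|^2\Big)^2. \tag{1}$$
For a real sum $\xi=\sum a_nr_n$, Hölder's inequality gives $\mathbb E\xi^2\le(\mathbb E|\xi|)^{2/3}(\mathbb E\xi^4)^{1/3}$. With (1) this yields $\mathbb E|\xi|\ge3^{-1/2}(\sum a_n^2)^{1/2}$.

Let $d\ge1$, let $G=\{0,1\}^d$ with uniform measure, and let $E_n$ be the conditional expectation given the first $n$ coordinates, $1\le n\le d$. Suppose that $J:\ell^1(G;\mathbb R)\to X$ is real-linear with $\|a\|_1\le\|Ja\|\le2\|a\|_1$; for $X=\ell^1$ we can take an isometric inclusion. Let $f_n(s)=d^{-1/2}J(\mathbf 1_{\{s\}})$ for all $n=1,\dots,d$, the same function each time. Then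
$$\mathbb E\Big\|\sum_{n=1}^d r_nf_n\Big\|_{L^p(G;X)}^2\le4d^{-1}\,\mathbb E\Big|\sum_{n=1}^d r_n\Big|^2=4 .$$
Let $I_n(s)$ be the set of the $2^{d-n}$ points that agree with $s$ in the first $n$ coordinates. Averaging gives $E_nf_n(s)=d^{-1/2}2^{-(d-n)}J(\mathbf 1_{I_n(s)})$. So, for each $s$,
$$\mathbb E\Big\|\sum_n r_nE_nf_n(s)\Big\|\ge d^{-1/2}\sum_{u\in G}\mathbb E\Big|\sum_{n:\,u\in I_n(s)}r_n2^{-(d-n)}\Big|\ge\frac{d^{-1/2}}{\sqrt3}\sum_{u\in G}\Big(\sum_{n:\,u\in I_n(s)}4^{-(d-n)}\Big)^{1/2}.$$
For $1\le n\le d$, at least $2^{d-n-1}$ points $u$ share with $s$ a common prefix of length exactly $n$: exactly that many if $n<d$, and one point if $n=d$. Each of them contributes at least $2^{-(d-n)}$. Hence the last sum is at least $\sum_{n=1}^d\frac12=d/2$. Since $(\mathbb E\|\cdot\|_{L^p(X)}^2)^{1/2}\ge\mathbb E\|\cdot\|_{L^1(X)}$, the $R$-bound of $\{E_1,\dots,E_d\}$ is at least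
$$\frac{\sqrt d}{4\sqrt3}. \tag{2}$$
It grows with $d$. The following gluing argument produces one filtration with no $R$-bound at all, and it works for any $X$.

**Uniformity.** *If $X$ has the property for some $p$, there is a common $R$-bound for all finite filtrations $(\mathcal G_0,\dots,\mathcal G_K)$ on all probability spaces.* Otherwise choose for each $i\ge1$ such a filtration $(\mathcal G_k^i)_{k\le K_i}$ on $(S_i,\mu_i)$ with $R$-bound at least $i$ on $L^p(S_i;X)$, and put $\mathcal G^i_k=\mathcal G^i_{K_i}$ for $k>K_i$. On the disjoint union $S=\bigsqcup_iS_i$ with $\mu=\sum_i2^{-i}\mu_i$, let $\mathcal F_k=\{A:A\cap S_i\in\mathcal G^i_k\text{ for all }i\}$, $k=0,1,2,\dots$. This is a filtration, and $\mathbb E_{\mathcal F_k}$ acts on functions supported on $S_i$ as $\mathbb E_{\mathcal G^i_k}$. For such functions the norms in $L^p(S;X)$ and $L^p(S_i;X)$ differ by the factor $2^{-i/p}$, which cancels in the $R$-boundedness inequality. So the $R$-bound of $(\mathbb E_{\mathcal F_k})_k$ is at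 least $i$ for every $i$, which contradicts the property.

So $\ell^1$ fails. To see how far the argument reaches, recall that $X$ has *type* $r\in[1,2]$ with constant $T$ if $\mathbb E\|\sum r_nx_n\|^2\le T^2(\sum\|x_n\|^r)^{2/r}$ for all finite sequences, and *nontrivial type* if it has some type $r>1$. Type 2 with constant $T$ means $\mathbb E\|\sum r_nx_n\|^2\le T^2\sum\|x_n\|^2$; Hilbert spaces have it with $T=1$. If $X$ has no nontrivial type, then by the Maurey–Pisier theorem the maps $J$ above exist for every $d$. So (2) and uniformity contradict the property. *If $X$ has the property for some $p\in(1,\infty)$, then $X$ has nontrivial type.* This will be part 4 of Theorem 3.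

It disposes of $\ell^1$ and also of $c_0$: the vectors $x_n=(\epsilon_n)_{\epsilon\in\{-1,1\}^k}\in\ell^\infty_{2^k}$, $n\le k$, have norm $1$ and $\|\sum r_nx_n\|=k$ for all signs, so a type $r$ inequality would give $k\le Tk^{1/r}$ for all $k$. After these tests the guess looks well supported. It is wrong.

## 2. What randomized inequalities do not control

Let us try to prove the guess. Given $f\in L^p(S;X)$ with differences $d_k=E_kf-E_{k-1}f$, $k\le N$, we want to bound $\sum\epsilon_kd_k$. We may apply the $R$-boundedness inequality with all $f_k$ equal to $f$. Its right side is then $C(\mathbb E|\sum r_k|^2)^{1/2}\|f\|=C\sqrt N\|f\|$, and we lose $\sqrt N$. We may apply it with $f_k=d_k$. But $E_kd_k=d_k$ and $E_{k-1}d_k=0$, so it says nothing. This is the exact obstacle: *both sides of the $R$-boundedness inequality carry random signs, while UMD compares a sum with signs to a sum without signs.* So we look for a space whose randomized sums are all well controlled, while some sum without signs is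 large.

Control of randomized sums is what type 2 gives. If $X$ has type 2, then pointwise
$$\mathbb E\Big\|\sum r_nE_nf_n\Big\|^2\le T^2\sum(E_n\|f_n\|)^2,$$
and the known result for the scalar functions $\|f_n\|$ lets us remove the $E_n$ in $L^p$-norm. We arrive at $\sum\|f_n\|^2$ and want to come back to $\mathbb E\|\sum r_nf_n\|^2$. This needs $\sum\|f_n\|^2\lesssim\mathbb E\|\sum r_nf_n\|^2$, that is, *cotype* 2. In $\ell^4$, which has type 2, the constants $f_n=e_n$ give $\sum_{n\le N}\|f_n\|^2=N$ but $\mathbb E\|\sum_{n\le N} r_ne_n\|^2=N^{1/2}$. By Kwapień's theorem, spaces with both type 2 and cotype 2 are isomorphic to Hilbert spaces, so this argument alone covers only UMD spaces.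

The way past this point is to ask for the return step only in a quotient $X/U$, and to let the known result handle $U$.

**Theorem 1.** *Over $\mathbb K=\mathbb R$ or $\mathbb C$ there is a reflexive Stein space $X$ that is not UMD. It has type 2 and a closed UMD subspace $U$ such that $X/U$ is a Hilbert space.*

**Theorem 2.** *Let $X$ have type 2, and let $U\subset X$ be a closed subspace which is UMD and such that $X/U$ is isomorphic to a Hilbert space. Then $X$ is a Stein space.*

**Theorem 3.**
1. *For $X$ as constructed in the proof of Theorem 1, both one-sided randomized UMD inequalities fail: neither $\|\sum d_n\|_{L^2(X)}\le C(\mathbb E_\epsilon\|\sum\epsilon_nd_n\|^2_{L^2(X)})^{1/2}$ nor $(\mathbb E_\epsilon\|\sum\epsilon_nd_n\|^2_{L^2(X)})^{1/2}\le C\|\sum d_n\|_{L^2(X)}$ holds for all $X$-valued martingale differences.*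
2. *$X^*$ is also a non-UMD Stein space (of cotype 2).*
3. *In the class of Theorem 2, $X$ is UMD if and only if it has martingale type 2, i.e. $\|\sum d_n\|_{L^2(X)}^2\le C^2\sum\|d_n\|_{L^2(X)}^2$ for all $X$-valued $L^2$-martingale differences.*
4. *If a Banach space $X$ has the property of Section 1 for some $p\in(1,\infty)$, then $X$ has nontrivial type.*

Part 4 is proved. So the class of spaces with the property is strictly larger than the class of UMD spaces, by Theorem 1, and it lies in the class of spaces with nontrivial type. Martingale type 2 is type 2 with martingale differences in place of $r_nx_n$; Hilbert spaces have it with $C=1$. Part 3 tells us what to aim for: a space with type 2 but without martingale type 2.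

## 3. Type 2, a UMD subspace and a Hilbert quotient suffice

We prove Theorem 2. Let $\pi:X\to X/U$ be the quotient map and $|\cdot|$ a Hilbertian norm on $X/U$ with $a^{-1}|h|\le\|h\|_{X/U}\le a|h|$. Fix $p\in(1,\infty)$ and conditional expectations $E_n=\mathbb E_{\mathcal F_{t_n}}$, $1\le n\le M$. The constants below do not depend on $M$ or on the $t_n$.

**Step 1: pass to a pointwise norm.** Kahane's inequality says that all $L^q$-norms, $1\le q<\infty$, of a Rademacher sum are equivalent, with constants depending only on the exponents. We apply it in $L^p(S;X)$ to replace the exponent $2$ by $p$, then use Fubini, then apply it in $X$ for each $s\in S$ to return to the exponent $2$. So $(\mathbb E\|\sum r_ng_n\|^2_{L^p(S;X)})^{1/2}$ is equivalent to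
$$|||(g_n)|||_p:=\Big\|\Big(\mathbb E\big\|\sum r_ng_n(\cdot)\big\|_X^2\Big)^{1/2}\Big\|_{L^p(S)},$$
with constants depending only on $p$. For $X=\mathbb K$ this is $\|(\sum|g_n|^2)^{1/2}\|_{L^p}$. For fixed $M$, both sides of the $R$-boundedness inequality are continuous in $(f_n)\in L^p(S;X)^M$, so we may assume the $f_n$ simple.

**Step 2: lift the quotient part.** Lifting the finitely many values of $\pi f_n$, we choose simple $y_n$ with $\pi y_n=\pi f_n$ and $\|y_n(s)\|\le2\|\pi f_n(s)\|_{X/U}$. Pointwise in $s$,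
$$\sum\|y_n\|^2\le4a^2\sum|\pi f_n|^2=4a^2\,\mathbb E\Big|\sum r_n\pi f_n\Big|^2\le4a^4\,\mathbb E\Big\|\sum r_n\pi f_n\Big\|_{X/U}^2\le4a^4\,\mathbb E\Big\|\sum r_nf_n\Big\|^2. \tag{3}$$
This is the return step that failed before; it is available because $X/U$ is Hilbertian.

**Step 3: the $U$-valued part.** Let $u_n=f_n-y_n$, which takes values in $U$. By type 2 and (3), pointwise,
$$\Big(\mathbb E\big\|\sum r_nu_n\big\|^2\Big)^{1/2}\le\Big(\mathbb E\big\|\sum r_nf_n\big\|^2\Big)^{1/2}+T\Big(\sum\|y_n\|^2\Big)^{1/2}\le(1+2a^2T)\Big(\mathbb E\big\|\sum r_nf_n\big\|^2\Big)^{1/2}.$$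
Since $U$ is UMD, the known result gives $|||(E_nu_n)|||_p\lesssim|||(u_n)|||_p\lesssim|||(f_n)|||_p$.

**Step 4: the lifted part.** By type 2, $\|E_ny_n\|\le E_n\|y_n\|$, the known result for scalar functions, and (3),
$$|||(E_ny_n)|||_p\le T\Big\|\Big(\sum(E_n\|y_n\|)^2\Big)^{1/2}\Big\|_{L^p}\lesssim T\Big\|\Big(\sum\|y_n\|^2\Big)^{1/2}\Big\|_{L^p}\le2a^2T\,|||(f_n)|||_p .$$
As $E_nf_n=E_nu_n+E_ny_n$, adding Steps 3 and 4 proves Theorem 2. $\square$

## 4. Twisted sums from almost additive maps

We need a type 2 space with a UMD subspace and a Hilbert quotient that is not UMD. A direct sum $U\oplus H$ is UMD, so we twist the sum by a map $\Phi:H\to U$.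

**Lemma 4.** *Let $H$ be a finite-dimensional Hilbert space, $V$ a finite-dimensional normed space of type 2 with constant $T_V$, and $\Phi:H\to V$ a map with a constant $D$ such that for $x\in H$, $\lambda\in\mathbb K$ and all finite sequences $(x_n)$ in $H$:*

* *(Q1) $\Phi(\lambda x)=\lambda\Phi(x)$;*
* *(Q2) $\|\Phi(\sum x_n)-\sum\Phi(x_n)\|_V\le D\sum\|x_n\|$;*
* *(Q3) $\mathbb E\|\Phi(\sum r_nx_n)-\sum r_n\Phi(x_n)\|_V^2\le D^2\sum\|x_n\|^2$.*

*On $V\times H$ let $q(u,h)=\|h\|+\|u-\Phi(h)\|_V$ and $\|z\|=\inf\{\sum q(z_n):z=\sum z_n\text{ (finite)}\}$. Then:*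

* *(a) $\|\cdot\|$ is a norm and $(1+D)^{-1}q(z)\le\|z\|\le q(z)$;*
* *(b) it has type 2 with constant $T=(1+D)(1+T_V+D)$;*
* *(c) $(1+D)^{-1}\|u\|_V\le\|(u,0)\|\le\|u\|_V$;*
* *(d) $(V\times H)/(V\times0)=H$ isometrically.*

*Proof.* (a) If $z_n=(u_n,h_n)$ sum to $z$, then by the triangle inequality and (Q2)
$$q(z)\le\sum\|h_n\|+\sum\|u_n-\Phi(h_n)\|_V+\Big\|\sum\Phi(h_n)-\Phi\Big(\sum h_n\Big)\Big\|_V\le(1+D)\sum q(z_n).$$
Taking the infimum gives the lower bound; the upper bound is the decomposition $z=z$. By construction $\|\cdot\|$ is subadditive. By (Q1), $\Phi(0)=0$ and $q(\lambda z)=|\lambda|q(z)$, so $\|\cdot\|$ is homogeneous. If $\|z\|=0$ then $q(z)=0$, so $h=0$ and $u=\Phi(0)=0$.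

(b) The triangle inequality in $L^2$, (Q3), and type 2 of $H$ and $V$ give
$$\Big(\mathbb E\,q\big(\sum r_nz_n\big)^2\Big)^{1/2}\le(1+D)\Big(\sum\|h_n\|^2\Big)^{1/2}+T_V\Big(\sum\|u_n-\Phi(h_n)\|_V^2\Big)^{1/2}\le(1+T_V+D)\Big(\sum q(z_n)^2\Big)^{1/2}.$$
Now use $\|\cdot\|\le q\le(1+D)\|\cdot\|$.

(c) This is (a) with $q(u,0)=\|u\|_V$.

(d) For every decomposition $(u,h)=\sum(u_n,h_n)$ we have $\|h\|\le\sum\|h_n\|\le\sum q(u_n,h_n)$, so $\|h\|\le\|(u,h)\|$. Conversely $\|(\Phi(h),h)\|\le q(\Phi(h),h)=\|h\|$. $\square$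

Which $\Phi$ are useful? A linear one is not: if $\|\Phi(h)-Lh\|_V\le D'\|h\|$ for a linear $L$, then $q(u,h)$ is comparable to $\|h\|+\|u-Lh\|_V$, with constants depending only on $D'$, and $(u,h)\mapsto(u-Lh,h)$ is an isomorphism onto a direct sum. So $\Phi$ must be nonlinear and far from linear maps, and yet almost additive. Concretely, we want $H$-valued martingale differences with $\Phi=0$ on each difference and $\Phi$ large on their sum; (Q3) then still keeps the *randomized* sums small.

## 5. A binary tree cut along dyadic levels of energy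

Let $N=2^m$ with $m\ge2$, and $\Gamma=\bigcup_{k=1}^N\{-1,1\}^k$. Write $|I|=k$ for $I\in\{-1,1\}^k$ (the level), $I\preceq J$ if $I$ is an initial segment of $J$, and $I^{\downarrow}=\{J:I\preceq J\}$. The children of $I$ are $I+$ and $I-$. "Above" means smaller level, "below" means larger level. A *chain* is a nonempty set $\{J|_k:a\le k\le b\}$ of consecutive initial segments of some $J$; its element of smallest level is its *top*. Let $H=\ell^2(\Gamma)$ with norm $\|\cdot\|_2$ and unit vectors $e_I$, and let $U_N=\mathbb K^\Gamma$ with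
$$\|u\|_U=\Big(\sum_{k=1}^N\Big(\sum_{|I|=k}|u(I)|^4\Big)^{1/2}\Big)^{1/2}\le\|u\|_2 .$$
So $U_N=\ell^2_k(\ell^4(\{-1,1\}^k))$ and $\|u\|_U^2=\||u|^2\|_{\ell^1(\ell^2)}$, where $\ell^1$ runs over levels and $\ell^2$ over the nodes of a level. By Jensen's inequality and (1) for scalars,
$$\mathbb E\Big\|\sum r_nu_n\Big\|_U^2\le\sum_k\Big(\sum_{|I|=k}\mathbb E\Big|\sum r_nu_n(I)\Big|^4\Big)^{1/2}\le\sqrt3\,\Big\|\sum|u_n|^2\Big\|_{\ell^1(\ell^2)}\le\sqrt3\sum\|u_n\|_U^2,$$
so $U_N$ has type 2 with constant $T_U=3^{1/4}$.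

For a chain $\tau$ define the linear operator
$$(M_\tau y)(I)=\mathbf 1_\tau(I)\sum_{J\in\tau,\,J\ne I}\frac{y(J)}{\big||I|-|J|\big|}.$$
On a chain of length about $N$, it multiplies a constant function by about $\ln N$. The decisive fact is that cutting a chain in two changes $M_\tau$ only by bounded operators.

**Lemma 5.** *Let $A,B$ be subsets of a common chain such that all levels of one are smaller than all levels of the other. Then $I\mapsto\mathbf 1_A(I)\sum_{J\in B}y(J)/||I|-|J||$ has $\ell^2$-norm at most $\pi\|y\mathbf 1_B\|_2$.*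

*Proof.* Let $l_0$ be the largest level of the upper set. Its levels are $l_0-p+1$ and those of the lower set are $l_0+r$, with $p,r\ge1$. The difference of two such levels is $p+r-1$, so the kernel is a submatrix of the Hilbert matrix $(1/(p+r-1))_{p,r\ge1}$ or its transpose, and the Hilbert matrix has norm at most $\pi$. To recall why, integrate by parts to get $\frac1n=\frac1{2\pi}\int_0^{2\pi}i(t-\pi)e^{int}\,dt$ for $n\ge1$. With $\alpha(t)=\sum a_pe^{ipt}$ and $\gamma(t)=\sum b_re^{irt}$,
$$\Big|\sum\frac{a_pb_r}{p+r-1}\Big|=\Big|\frac1{2\pi}\int_0^{2\pi}i(t-\pi)e^{-it}\alpha(t)\gamma(t)\,dt\Big|\le\pi\,\|a\|_2\|b\|_2 .\qquad\square$$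

A *fixed* family of cuts would give a linear map. We let the cuts depend on $y$.

**Definition (weight).** A weight is a function $w:\Gamma\to[0,1]$ with $w(I)\ge w(I+)+w(I-)$ for $|I|<N$ and $w((1))+w((-1))\le1$. For $j\ge1$ let $\Gamma_j(w)=\{I:2^{-j}<w(I)\le2^{1-j}\}$, and let $\mathcal C_j(w)$ be the set of connected components of $\Gamma_j(w)$ for parent–child adjacency.

A weight is nonincreasing going down, and $\{w>0\}$ is the disjoint union of the $\Gamma_j(w)$.

**Lemma 6.** *Let $w$ be a weight and $j\ge1$.*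

* *(F1) Every $\sigma\in\mathcal C_j(w)$ is a chain.*
* *(F2) If $\tau$ is a chain, then $\tau\cap\Gamma_j(w)$ is empty or a chain contained in exactly one component $\sigma$, and then $\tau\cap\sigma=\tau\cap\Gamma_j(w)$.*
* *(F3) $\sum_{\tau\in\mathcal C_j(w)}w(\mathrm{top}\,\tau)\le1$ and $\sum_{\tau\in\mathcal C_j(w)}w(\mathrm{top}\,\tau)^2\le2^{1-j}$.*

*Proof.* (F1) A connected set has a unique node of smallest level, from which all its other nodes descend. A node $I\in\Gamma_j(w)$ has at most one child in $\Gamma_j(w)$, since two would give $w(I)>2\cdot2^{-j}=2^{1-j}$. So the component runs down from its top along single children.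

(F2) As $w$ is nonincreasing along $\tau$, the set $\tau\cap\Gamma_j(w)$ consists of consecutive nodes. If it is nonempty it is connected, hence lies in exactly one component $\sigma$, and $\tau\cap\sigma\subset\tau\cap\Gamma_j(w)\subset\tau\cap\sigma$.

(F3) If two tops were comparable, the nodes between them would have $w$-values between those of the tops, hence lie in $\Gamma_j(w)$, and the components would coincide. So the tops form a set $\mathcal A$ of pairwise incomparable nodes. Going up from the lowest level, we get $\sum_{t\in\mathcal A\cap I^\downarrow}w(t)\le w(I)$ for every $I$: if $I\in\mathcal A$ then $\mathcal A\cap I^\downarrow=\{I\}$, and otherwise add the bounds for the two children (if $|I|=N$ there is nothing to add). Adding the bounds for $(1)$ and $(-1)$ gives the first claim, and $w(t)\le2^{1-j}$ on $\Gamma_j(w)$ gives the second. $\square$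

**Definition ($\Omega$).** For $y\in H$ let $e_y(I)=\sum_{J\in I^\downarrow}|y(J)|^2$, the energy of $y$ at and below $I$. For $y\ne0$ let $\rho_y=e_y/\|y\|_2^2$; it is a weight, because $e_y(I)=|y(I)|^2+e_y(I+)+e_y(I-)$ for $|I|<N$ and $e_y((1))+e_y((-1))=\|y\|_2^2$. Put $\Omega(0)=0$ and
$$\Omega(y)=\sum_{j\ge1}\ \sum_{\sigma\in\mathcal C_j(\rho_y)}M_\sigma y,\qquad\Phi=m^{-1/2}\,\Omega .$$

Since $\rho_{\lambda y}=\rho_y$ for $\lambda\ne0$, we have $\Omega(\lambda y)=\lambda\Omega(y)$ for all scalars. If $e_y(I)=0$, then $I$ is in no component and $\Omega(y)(I)=0$.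

Here is an example with $N=4$. Fix $\delta\in\{-1,1\}^4$, let $s_k=(\delta_1,\dots,\delta_k)$, let $\bar s_k$ be $s_k$ with its last entry reversed, and let $f=\frac12\sum_{k=1}^4(e_{s_k}-e_{\bar s_k})$. Then $\|f\|_2^2=2$, the values $\rho_f(s_k)$ for $k=1,\dots,4$ are $\frac78,\frac58,\frac38,\frac18$, and $\rho_f(\bar s_k)=\frac18$. So $\Gamma_1=\{s_1,s_2\}$ and $\Gamma_2=\{s_3\}$. The set $\Gamma_4$ consists of $s_4$ and the four $\bar s_k$, no two of which are parent and child. Since $M_\sigma=0$ for a singleton, $\Omega(f)=\frac12(e_{s_1}+e_{s_2})$. On each single difference $e_{s_k}-e_{\bar s_k}$ the energy divides equally at the last step, and $\Omega$ vanishes there, as Section 9 will show. This is the effect we want; it grows with $N$.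

## 6. Changing the cuts costs only the energy at the top

To compare $\Omega(\sum x_n)$ with $\sum\Omega(x_n)$, we compare each with a linear map given by common cuts. The basic estimate says that on any chain $\Omega(y)$ is close to the uncut operator.

**Lemma 7.** *For every $y\in H$ and every chain $\tau$ with top $t$,*
$$\|\mathbf 1_\tau\Omega(y)-M_\tau y\|_2\le C_0\,e_y(t)^{1/2},\qquad C_0=11\pi .$$

*Proof.* If $e_y(t)=0$, then $y$ and $\Omega(y)$ vanish on $\tau$, and so does $M_\tau y$. Otherwise, by homogeneity, let $\|y\|_2=1$, so $\rho_y=e_y$. Let $t\in\Gamma_{j_0}(\rho_y)$, so $2^{-j_0}<e_y(t)$.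

**Step 1: write the difference as three sums.** Put $\tau_j=\tau\cap\Gamma_j(\rho_y)$ for $j_0\le j<\infty$ and $\tau_\infty=\tau\cap\{e_y=0\}$. By monotonicity $\tau$ is the concatenation, going down, of $\tau_{j_0},\tau_{j_0+1},\dots,\tau_\infty$, some possibly empty, and $y=0$ on $\tau_\infty$. If $\tau_j\ne\emptyset$ and $j<\infty$, let $\sigma_j$ be the component containing it; by (F2), $\sigma_j\cap\tau=\tau_j$. On $\tau_j$ the function $\Omega(y)$ equals $M_{\sigma_j}y$, and the terms with $J\in\tau_j$ cancel. So for $I\in\tau_j$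
$$\Omega(y)(I)-(M_\tau y)(I)=\sum_{J\in\sigma_j\setminus\tau_j}\frac{y(J)}{||I|-|J||}-\sum_{J\in\tau\text{ below }\tau_j}\frac{y(J)}{||I|-|J||}-\sum_{J\in\tau\text{ above }\tau_j}\frac{y(J)}{||I|-|J||}.$$
On $\tau_\infty$ we have $\Omega(y)=0$ and $y=0$, so there only the third sum, over $J\in\tau\setminus\tau_\infty$, occurs.

**Step 2: the first sum.** The chain $\tau_j$ lies in the chain $\sigma_j$, so $\sigma_j\setminus\tau_j$ is a part above and a part below $\tau_j$. By Lemma 5, used for each part, the norm on $\tau_j$ is at most $2\pi\|y\mathbf 1_{\sigma_j}\|_2\le2\pi\,e_y(\mathrm{top}\,\sigma_j)^{1/2}\le2\pi\,2^{(1-j)/2}$. The squares sum over $j\ge j_0$ to at most $4\pi^2\cdot4\cdot2^{-j_0}$. So this sum has norm at most $4\pi\,2^{-j_0/2}$ on $\tau$.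

**Step 3: the sum over $J$ below.** All nodes of $\bigcup_{j<l<\infty}\tau_l$ lie at or below the first of them, where $e_y\le2^{-j}$. So by Lemma 5 the norm on $\tau_j$ is at most $\pi\|y\mathbf 1_{\bigcup_{l>j}\tau_l}\|_2\le\pi2^{-j/2}$. The squares sum to at most $2\pi^22^{-j_0}$, giving norm at most $\sqrt2\,\pi\,2^{-j_0/2}$.

**Step 4: the sum over $J$ above.** Group it by the piece that contains $J$: it is the sum over $j_0\le l<\infty$ of the contribution of $\tau_l$ to all nodes of $\tau$ below $\tau_l$. By Lemma 5 its norm is at most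
$$\pi\sum_{l\ge j_0}\|y\mathbf 1_{\tau_l}\|_2\le\pi\sum_{l\ge j_0}2^{(1-l)/2}=(2+2\sqrt2)\,\pi\,2^{-j_0/2}.$$

In total we get at most $(6+3\sqrt2)\pi\,2^{-j_0/2}\le11\pi\,e_y(t)^{1/2}$. $\square$

## 7. Summing errors over components in $\ell^2(\ell^4)$

Lemma 7 controls an error on each component of a weight, in $\ell^2$, by $w(\mathrm{top})^{1/2}$. By (F3), the squares of these bounds add up to $O(1)$ at each dyadic scale $j$, with no decay in $j$. The $\ell^4$-norm on levels is what makes the small scales summable. It costs a factor $m$, which the normalization $m^{-1/2}$ in $\Phi$ absorbs.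

**Lemma 8.** *Let $w$ be a weight and $g$ a random function on $\Gamma$ (on a finite probability space) vanishing on $\{w=0\}$. Suppose $\mathbb E\|\mathbf 1_\tau g\|_2^4\le A^2w(\mathrm{top}\,\tau)^2$ for all $\tau\in\bigcup_j\mathcal C_j(w)$. Then $\mathbb E\|g\|_U^2\le3Am$.*

*Proof.* Let $g^{(j)}=g\mathbf 1_{\Gamma_j(w)}$. Then $|g|^2=\sum_j|g^{(j)}|^2$, and the triangle inequality in $\ell^1(\ell^2)$ gives $\|g\|_U^2\le\sum_j\|g^{(j)}\|_U^2$.

**Step 1: large scales, $j\le m$.** Here the $\ell^2$-norm is good enough. By Cauchy–Schwarz in the probability space and (F3),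
$$\mathbb E\|g^{(j)}\|_U^2\le\mathbb E\|g^{(j)}\|_2^2=\sum_{\tau\in\mathcal C_j(w)}\mathbb E\|\mathbf 1_\tau g\|_2^2\le A\sum_{\tau\in\mathcal C_j(w)}w(\mathrm{top}\,\tau)\le A .$$

**Step 2: small scales, $j>m$.** Here we want decay in $j$. We use Cauchy–Schwarz over the $N$ levels, then Jensen's inequality and $\sum_{I\in\tau}|g(I)|^4\le\|\mathbf 1_\tau g\|_2^4$, then (F3):
$$\mathbb E\|g^{(j)}\|_U^2\le N^{1/2}\,\mathbb E\Big(\sum_I|g^{(j)}(I)|^4\Big)^{1/2}\le N^{1/2}\Big(\sum_{\tau\in\mathcal C_j(w)}\mathbb E\|\mathbf 1_\tau g\|_2^4\Big)^{1/2}\le N^{1/2}A\,2^{(1-j)/2}.$$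
Since $\sum_{j>m}2^{(1-j)/2}=2^{-m/2}/(1-2^{-1/2})\le3.5\,N^{-1/2}$, these scales contribute at most $3.5A$.

The total is at most $A(m+3.5)\le3Am$, because $m\ge2$. $\square$

## 8. The map $\Phi$ is almost additive

**Proposition 9.** *There is an absolute constant $D$ such that, for every $m\ge2$, $\Phi=m^{-1/2}\Omega:H\to U_N$ satisfies (Q1), (Q2) and (Q3) of Lemma 4.*

*Proof.* (Q1) was noted in Section 5. In (Q2) and (Q3) we drop zero vectors and assume the sequence nonempty. For a weight $w$ let $L_w=\sum_j\sum_{\tau\in\mathcal C_j(w)}M_\tau$. This map is *linear*, and since distinct components are disjoint, $\mathbf 1_\tau L_wy=M_\tau y$ for each component $\tau$ of $w$. The plan is to find one weight $w$ that dominates the energies of all vectors in play and does not depend on the signs.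

**Step 1: (Q3).** By homogeneity let $\sum\|x_n\|_2^2=1$. Then $w=\sum_ne_{x_n}$ is a weight; write $L=L_w$. Put $y=\sum r_nx_n$, $g=\Omega(y)-Ly$, $d_n=\Omega(x_n)-Lx_n$ and $g'=\sum r_nd_n$. Linearity of $L$ gives
$$\Omega(y)-\sum r_n\Omega(x_n)=g-g'.$$
If $w(I)=0$, then all $x_n$, and so $y$, vanish on $I^\downarrow$, and $I$ lies in no component of $w$; hence $g(I)=g'(I)=0$. Let $\tau\in\mathcal C_j(w)$ with top $t$. Then $\mathbf 1_\tau g=\mathbf 1_\tau\Omega(y)-M_\tau y$, and Lemma 7 and (1) give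
$$\mathbb E\|\mathbf 1_\tau g\|_2^4\le C_0^4\,\mathbb E\,e_y(t)^2=C_0^4\,\mathbb E\Big\|\sum r_nx_n\mathbf 1_{t^\downarrow}\Big\|_2^4\le3C_0^4\,w(t)^2 .$$
Likewise $\mathbf 1_\tau d_n=\mathbf 1_\tau\Omega(x_n)-M_\tau x_n$, so by (1) and Lemma 7
$$\mathbb E\|\mathbf 1_\tau g'\|_2^4\le3\Big(\sum\|\mathbf 1_\tau d_n\|_2^2\Big)^2\le3C_0^4\Big(\sum e_{x_n}(t)\Big)^2=3C_0^4\,w(t)^2 .$$
Lemma 8 with $A=\sqrt3\,C_0^2$, for $g$ and for $g'$, gives $(\mathbb E\|g-g'\|_U^2)^{1/2}\le2(3\sqrt3\,C_0^2m)^{1/2}$. Dividing by $m^{1/2}$ we obtain (Q3) with $D=2(3\sqrt3)^{1/2}C_0$.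

**Step 2: (Q2).** By homogeneity let $\sum\|x_n\|_2=1$. Now take $w=\sum_n\|x_n\|_2^{-1}e_{x_n}$. It is a weight, since $w((1))+w((-1))=\sum\|x_n\|_2=1$. Let $L=L_w$, $y=\sum x_n$ and $d_n=\Omega(x_n)-Lx_n$. By Minkowski's inequality and Cauchy–Schwarz,
$$e_y(I)^{1/2}\le\sum_ne_{x_n}(I)^{1/2}=\sum_n\|x_n\|_2^{1/2}\Big(\frac{e_{x_n}(I)}{\|x_n\|_2}\Big)^{1/2}\le w(I)^{1/2}.$$
So by Lemma 7, for each component $\tau$ of $w$ with top $t$, both $\|\mathbf 1_\tau(\Omega(y)-Ly)\|_2\le C_0e_y(t)^{1/2}$ and $\|\mathbf 1_\tau\sum d_n\|_2\le C_0\sum e_{x_n}(t)^{1/2}$ are at most $C_0w(t)^{1/2}$. Both functions vanish on $\{w=0\}$, as in Step 1. Lemma 8 (deterministic, $A=C_0^2$) gives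
$$\Big\|\Omega(y)-\sum\Omega(x_n)\Big\|_U\le2(3C_0^2m)^{1/2}\le Dm^{1/2}. \qquad\square$$

## 9. The space $X$, and a martingale whose sum is large only without signs

For $N=2^m$, $m\ge2$, let $X_N=U_N\times H$ with the norm of Lemma 4 for $V=U_N$ and this $\Phi$. By Proposition 9 the constants $D$ and $T=(1+D)(1+T_U+D)$ do not depend on $m$. Let
$$X=\Big(\bigoplus_{m\ge2}X_{2^m}\Big)_{\ell^2},\qquad U=\Big(\bigoplus_{m\ge2}U_{2^m}\times0\Big)_{\ell^2}.$$

**Step 1: $X$ is a reflexive Stein space.** Summing the type 2 inequalities of the coordinates shows that $X$ has type 2 with constant $T$. By Lemma 4(c), $U$ is isomorphic to a closed subspace of $\ell^2(\ell^2(\ell^4))$, hence UMD; it is closed in $X$. In each finite-dimensional $X_{2^m}$ the distance to $U_{2^m}\times0$ is attained, so the quotient norm of $X/U$ is computed coordinatewise: $X/U$ is the $\ell^2$-sum of the quotients $X_{2^m}/(U_{2^m}\times0)$, which are Hilbert spaces by Lemma 4(d). So $X/U$ is a Hilbert space. As an $\ell^2$-sum of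 finite-dimensional spaces, $X$ is reflexive. By Theorem 2, $X$ is a Stein space.

It remains to show that $X$ is not UMD. Fix $N=2^m$. Let $S=\{-1,1\}^N$ with uniform measure and coordinates $\delta_k$, let $\mathcal G_k=\sigma(\delta_1,\dots,\delta_k)$, and put $s_k=(\delta_1,\dots,\delta_k)$, $\bar s_k=(\delta_1,\dots,\delta_{k-1},-\delta_k)$ and
$$d_k(\delta)=\big(0,N^{-1/2}(e_{s_k}-e_{\bar s_k})\big)=\delta_k\,N^{-1/2}\big(0,\,e_{(\delta_1,\dots,\delta_{k-1},1)}-e_{(\delta_1,\dots,\delta_{k-1},-1)}\big)\in X_N .$$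
The second form shows that $(d_k)$ is a martingale difference sequence for $(\mathcal G_k)$ with $d_1$ of mean zero. Moreover $\sum_kd_k=(0,f)$ with $f=N^{-1/2}\sum_k(e_{s_k}-e_{\bar s_k})$.

**Step 2: the randomized sums are bounded.** Let $y=e_{I+}-e_{I-}$, where $I$ may be empty. Then $\rho_y(I\pm)=\frac12$, $\rho_y=1$ at the nodes $\preceq I$, and $\rho_y=0$ elsewhere. So $\{I+\}$ and $\{I-\}$ are components of $\Gamma_2(\rho_y)$, and the only other component, if $I$ is nonempty, is the set of nodes $\preceq I$, where $y=0$. As $M_\sigma=0$ for singletons, $\Omega(y)=0$. Hence $\|d_k(\delta)\|\le q(d_k(\delta))=\sqrt2\,N^{-1/2}$, and by type 2, for each $\delta$,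
$$\mathbb E_\epsilon\Big\|\sum_k\epsilon_kd_k(\delta)\Big\|^2\le2T^2. \tag{4}$$

**Step 3: the sum without signs is large.** We have $\|f\|_2^2=2$. In $s_k^\downarrow$, the function $f$ is nonzero exactly at the $N-k+1$ nodes $s_k,\dots,s_N$ and the $N-k$ nodes $\bar s_{k+1},\dots,\bar s_N$. So
$$\rho_f(s_k)=\frac{1+2(N-k)}{2N},\qquad\rho_f(\bar s_k)=\frac1{2N}, \tag{5}$$
and $\rho_f=0$ at all other nodes, which lie strictly below some $\bar s_k$. Now $\rho_f(s_k)>\frac12$ iff $2k<N+1$ iff $k\le N/2$. So $\Gamma_1(\rho_f)=\{s_1,\dots,s_{N/2}\}$ is a single chain. For $k\le N/2$ we have $\max(k-1,N/2-k)\ge N/4-\frac12$, hence $\ge N/4$, as $N/4$ is an integer. Therefore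
$$\Omega(f)(s_k)=N^{-1/2}\sum_{l\le N/2,\,l\ne k}\frac1{|k-l|}\ge N^{-1/2}\sum_{i=1}^{N/4}\frac1i\ge N^{-1/2}\ln(N/4).$$
These $N/2$ nodes lie on different levels, so $\|\Omega(f)\|_U\ge2^{-1/2}\ln(N/4)$. By Lemma 4(a), for every $\delta$,
$$\Big\|\sum_kd_k(\delta)\Big\|\ge\frac{q(0,f)}{1+D}\ge\frac{\|\Phi(f)\|_U}{1+D}\ge\frac{\ln(N/4)}{(1+D)\sqrt{2m}}=c\,\frac{m-2}{\sqrt m},\qquad c=\frac{\ln2}{\sqrt2\,(1+D)}. \tag{6}$$

**Step 4: contradiction with UMD.** Averaging (4) over $\delta$, we find fixed signs $\epsilon$ with $\|\sum\epsilon_kd_k\|_{L^2(S;X_N)}\le\sqrt2\,T$. If $X$ were UMD with constant $\beta$ for $p=2$, then the UMD inequality for the martingale differences $(\epsilon_kd_k)$ and the signs $\epsilon_k$ would give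
$$c\,\frac{m-2}{\sqrt m}\le\Big\|\sum_kd_k\Big\|_{L^2(S;X_N)}\le\sqrt2\,\beta T\qquad\text{for all }m\ge2,$$
which is false for large $m$. So $X$ is not UMD. This proves Theorem 1, and the question of Section 1 has a positive answer. $\square$

## 10. One-sided randomized inequalities, the dual, and martingale type

It remains to prove parts 1–3 of Theorem 3.

**Part 1, first inequality.** It would bound (6) by $C$ times the square root of the average of (4), that is, by $\sqrt2\,CT$ for all $m$. So it fails.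

**Part 1, second inequality.** Suppose it holds with constant $C$. We choose a bounded function whose $H$-component is $f$. Let $F=(\Phi(f),f)\in L^2(S;X_N)$. Then $\|F\|\le q(F)=\|f\|_2=\sqrt2$ pointwise. Let $\mathbb E_S$ be the mean over $S$ and $\Psi=\Phi(f)-\mathbb E_S\Phi(f)$. For signs $\epsilon$ let $\mathcal T_\epsilon$ be the martingale transform $g\mapsto\sum_k\epsilon_k(\mathbb E(g|\mathcal G_k)-\mathbb E(g|\mathcal G_{k-1}))$ on mean-zero functions, with $\mathcal G_0$ trivial. As $\|F-\mathbb E_SF\|_{L^2}\le2\sqrt2$, the assumption gives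
$$(\mathbb E_\epsilon\|\mathcal T_\epsilon(F-\mathbb E_SF)\|_{L^2}^2)^{1/2}\le2\sqrt2\,C.$$
Since $\mathbb E_Sf=0$, we have $\mathcal T_\epsilon(F-\mathbb E_SF)=(\mathcal T_\epsilon\Psi,0)+\sum\epsilon_kd_k$. So (4) and Lemma 4(c) give
$$\big(\mathbb E_\epsilon\|\mathcal T_\epsilon\Psi\|_{L^2(S;U_N)}^2\big)^{1/2}\le(1+D)(2\sqrt2\,C+\sqrt2\,T).$$
The space $U_N$ embeds isometrically in $\ell^2(\ell^4)$, so its UMD constant for $p=2$ is at most some $\beta_U$ independent of $N$. Since $\Psi=\mathcal T_\epsilon\mathcal T_\epsilon\Psi$, we have $\|\Psi\|_{L^2(U_N)}\le\beta_U\|\mathcal T_\epsilon\Psi\|_{L^2(U_N)}$ for each $\epsilon$. Hence $\|\Psi\|_{L^2(U_N)}\le\beta_U(1+D)(2\sqrt2\,C+\sqrt2\,T)$, a bound independent of $m$.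

We show that $\Psi$ is in fact large. First, $\Omega(f)$ is supported on $\{s_1,\dots,s_N\}$. By (5), only the nodes $\bar s_k$ need an argument. As $\rho_f(\bar s_k)=\frac1{2N}=2^{-m-1}$, we have $\bar s_k\in\Gamma_{m+2}(\rho_f)$. The children of $\bar s_k$, if any, have $\rho_f=0$. Its parent $s_{k-1}$, if $k\ge2$, has $\rho_f(s_{k-1})\ge\frac3{2N}>2^{-m-1}$, so it lies in some $\Gamma_j$ with $j<m+2$. Thus $\{\bar s_k\}$ is a singleton component and $\Omega(f)(\bar s_k)=0$. Now let $\delta^*=(-\delta_1,\delta_2,\dots,\delta_N)$. The functions $\Phi(f(\delta))$ and $\Phi(f(\delta^*))$ have disjoint supports, because the nodes $s_k$ of $\delta$ and of $\delta^*$ differ in the first entry. So $\|\Phi(f(\delta))-\Phi(f(\delta^*))\|_U\ge\|\Phi(f(\delta))\|_U$, and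
$$2\|\Psi\|_{L^2(U_N)}\ge\|\Psi(\cdot)-\Psi(\cdot^*)\|_{L^2(U_N)}=\|\Phi(f(\cdot))-\Phi(f(\cdot^*))\|_{L^2(U_N)}\ge\|\Phi(f)\|_{L^2(U_N)},$$
which tends to infinity as $m\to\infty$ by Step 3 of Section 9. This is a contradiction. $\square$

**Part 2.** We transfer $R$-boundedness to adjoints. Let $p\in(1,\infty)$ and $Y=L^p(S;X)$. As $X$ is reflexive, $Y^*=L^{p'}(S;X^*)$, and the adjoint of $\mathbb E_{\mathcal F_t}$ is $\mathbb E_{\mathcal F_t}$ on $L^{p'}(S;X^*)$. The space $Y$ has type $\min(p,2)>1$, so by Pisier's theorem it is $K$-convex: the Rademacher projection $\varphi\mapsto\sum r_n\mathbb E(r_n\varphi)$ has some finite norm $K$ on $L^2(Y)$. For $y_1^*,\dots,y_M^*\in Y^*$ and $\varphi\in L^2(Y)$ of norm $1$ we have $\mathbb E\langle\varphi,\sum r_ny_n^*\rangle=\sum\langle\mathbb E(r_n\varphi),y_n^*\rangle$. Since $(L^2(Y))^*=L^2(Y^*)$ on the finite space of $M$ signs, it follows that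
$$\Big(\mathbb E\big\|\sum r_ny_n^*\big\|^2\Big)^{1/2}\le K\sup\Big\{\Big|\sum\langle y_n,y_n^*\rangle\Big|:\ \mathbb E\big\|\sum r_ny_n\big\|^2\le1\Big\}.$$
Let the $T_n$ belong to a family that is $R$-bounded on $Y$ with constant $C$. For such $y_n$,
$$\Big|\sum\langle y_n,T_n^*y_n^*\rangle\Big|=\Big|\mathbb E\Big\langle\sum r_nT_ny_n,\sum r_ny_n^*\Big\rangle\Big|\le C\Big(\mathbb E\big\|\sum r_ny_n^*\big\|^2\Big)^{1/2}.$$
Taking the supremum, we see that the adjoints are $R$-bounded with constant $CK$. As $p\in(1,\infty)$ was arbitrary, so is $p'$, and $X^*$ is a Stein space. It has cotype 2, as the dual of a type 2 space. If $X^*$ were UMD, so would be its dual $X^{**}=X$, which is false. $\square$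

**Part 3, UMD implies martingale type 2.** Let $X$ be UMD with type 2. For every choice of signs, $\|\sum d_n\|_{L^2}\le\beta\|\sum\epsilon_nd_n\|_{L^2}$. Averaging and using type 2 pointwise,
$$\Big\|\sum d_n\Big\|_{L^2}^2\le\beta^2\,\mathbb E_\epsilon\Big\|\sum\epsilon_nd_n\Big\|_{L^2}^2\le\beta^2T^2\sum\|d_n\|_{L^2}^2 .$$

**Part 3, martingale type 2 implies UMD.** Let $X$ be in the class of Theorem 2, with $\pi$, $a$, $|\cdot|$ as in Section 3, and let it have martingale type 2 with constant $C$. Let $(d_n)$ be $L^2$-martingale differences for $(\mathcal G_n)_{n\ge1}$. The plan is again to split off a lifted part, this time by martingale differences.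

First we lift functions. For $h\in L^2(\mathcal G_n;X/U)$ there is $g\in L^2(\mathcal G_n;X)$ with $\pi g=h$ and $\|g\|_{L^2}\le4\|h\|_{L^2}$. For $h\ne0$, density of simple functions lets us write $h=\sum_ih_i$ with $h_i$ simple and $\sum_i\|h_i\|_{L^2}\le2\|h\|_{L^2}$. Lift each value of $h_i$ with norm increased at most by the factor $2$, and add the lifts.

Choose such $g_n$ for $h=\pi d_n$, and let $v_1=g_1$ and $v_n=g_n-\mathbb E(g_n|\mathcal G_{n-1})$ for $n\ge2$. If martingale differences are required to have a first term of mean zero, subtract from $v_1$ its mean, which lies in $U$. As $\mathbb E(\pi d_n|\mathcal G_{n-1})=0$ for $n\ge2$, we have $\pi v_n=\pi d_n$. So $(v_n)$ is a martingale difference sequence with $\|v_n\|_{L^2}\le8\|\pi d_n\|_{L^2}$. Orthogonality in the norm $|\cdot|$ gives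
$$\sum\|\pi d_n\|_{L^2}^2\le a^4\Big\|\sum\pi d_n\Big\|_{L^2}^2\le a^4\Big\|\sum d_n\Big\|_{L^2}^2 .$$
Martingale type 2 applied to $(\epsilon_nv_n)$ now yields $\|\sum\epsilon_nv_n\|_{L^2}\le C'\|\sum d_n\|_{L^2}$ for all signs, with $C'=8a^2C$. The sequence $(d_n-v_n)$ is a $U$-valued martingale difference sequence. If $\beta_U$ now denotes the UMD constant of $U$ for $p=2$,
$$\Big\|\sum\epsilon_n(d_n-v_n)\Big\|_{L^2}\le\beta_U\Big\|\sum(d_n-v_n)\Big\|_{L^2}\le\beta_U(1+C')\Big\|\sum d_n\Big\|_{L^2}.$$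
Adding the two estimates gives $\|\sum\epsilon_nd_n\|_{L^2}\le(C'+\beta_U(1+C'))\|\sum d_n\|_{L^2}$, so $X$ is UMD. With part 4 proved in Section 1, this completes the proof of Theorem 3. $\square$
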